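\title{Orbit spaces of the hyperspace of compact convex subsets of a Euclidean ball}

\begin{abstract}
Let $cc(\mathbb B^n)$ be the space of nonempty compact convex subsets of the closed unit ball of $\mathbb R^n$, $n\ge 2$, with the Hausdorff metric. We determine the closed subgroups $\Gamma\subset O(n)$ for which the orbit space $cc(\mathbb B^n)/\Gamma$ is homeomorphic to the Hilbert cube: this holds except precisely when $n=2$ and $\Gamma\supseteq SO(2)$. In particular, $cc(\mathbb B^n)/O(n)$ is a Hilbert cube if and only if $n\ge3$, which disproves the conjecture that it is never one. Toru\'nczyk's theorem reduces the question to the topology of the orbit space near the balls centered at the origin, and there the answer is governed by Oliver's transfer for the normalizer of a maximal torus.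
\end{abstract}

\section{Introduction}

Let $\mathbb B^n$ be the closed unit ball of Euclidean space $\mathbb R^n$. By a \emph{body} we mean a nonempty compact convex subset of $\mathbb B^n$; its interior may be empty. The hyperspace $cc(\mathbb B^n)$ is the set of all bodies with the Hausdorff metric
\[
d_H(C,D)=\max\Big\{\sup_{y\in D} d(y,C),\ \sup_{x\in C} d(x,D)\Big\},\qquad d(y,C)=\inf_{x\in C}|y-x|,
\]
the least $\varepsilon$ such that each of $C$, $D$ lies within distance $\varepsilon$ of the other. For $n=1$ a body is an interval $[s,t]$ and the hyperspace is the triangle $-1\le s\le t\le 1$. For $n\ge2$, a theorem of Nadler, Quinn and Stavrakas says that $cc(\mathbb B^n)$ is homeomorphic to the Hilbert cube $Q=[0,1]^{\aleph_0}$.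

The orthogonal group $O(n)$ acts on $cc(\mathbb B^n)$ by $(g,C)\mapsto g(C)$. A point of the orbit space $cc(\mathbb B^n)/O(n)$, taken with the quotient topology, is a body up to rotations and reflections that fix the origin. Is this space again a Hilbert cube? The conjecture posed in \cite{problem} is that \emph{for every $n\ge 2$ the orbit space $cc(\mathbb B^n)/O(n)$ is not homeomorphic to $Q$.} We show that this is true for $n=2$ and false for all $n\ge3$. The argument treats all closed subgroups of $O(n)$.

\begin{theorem}\label{thm:main}
Let $n\ge 2$ and let $\Gamma\subset O(n)$ be a closed subgroup.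
\begin{itemize}
\item[(a)] If $n\ge 3$, then $cc(\mathbb B^n)/\Gamma\cong Q$. In particular $cc(\mathbb B^n)/O(n)\cong Q$ for all $n\ge3$.
\item[(b)] If $n=2$ and $\Gamma$ is finite, then $cc(\mathbb B^2)/\Gamma\cong Q$.
\item[(c)] If $n=2$ and $\Gamma\in\{SO(2),O(2)\}$ (the only infinite closed subgroups), then $cc(\mathbb B^2)/\Gamma\not\cong Q$.
\end{itemize}
Hence $cc(\mathbb B^n)/O(n)\cong Q$ if and only if $n\ge 3$.
\end{theorem}

There is a good reason to guess a negative answer. The Hilbert cube is homogeneous, while the orbit space contains distinguished points: the balls $c\,\mathbb B^n$, $0\le c\le1$, which are fixed by the whole group and form an arc $A$. The complement of any arc in $Q$ is acyclic (Lemma~\ref{lem:arc}). The complement of $A$ in $cc(\mathbb B^n)$ is contractible (Lemma~\ref{lem:contract}); if $O(n)$ acted freely on it, the quotient would be a classifying space of $O(n)$ and would carry the first Pontryagin class, a nonzero rational cohomology class of degree $4$. Rational cohomology does not see finite isotropy groups, and for $n=2$ all isotropy groups off $A$ are finite. This is the proof of (c), and one might expect it to persist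 in all dimensions. It does not, because for $n\ge3$ there are bodies other than balls with infinitely many symmetries, such as bodies of revolution. The symmetry groups that occur off $A$ are large enough to kill all homology of the quotient.

The positive results rest on Toru\'nczyk's characterization of $Q$ among compact absolute retracts: any two maps of a cube must be separable by small perturbations. We move one map into bodies with smooth support function and the other into bodies with a flat face (Section~\ref{sec:smooth}). For groups that are not transitive on the sphere both moves can be made equivariantly, which proves (b) (Section~\ref{sec:AR}). For transitive groups the second move is available only off $A$, and the problem becomes whether small punctured neighborhoods of $A$ in the orbit space are weakly contractible (Section~\ref{sec:reduction}). They are not for $n=2$ (Section~\ref{sec:plane}); they are for $n\ge3$ (Section~\ref{sec:higher}, which begins with the case $O(3)$ done by hand). The transfer used there is proved in Section~\ref{sec:transfer}.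

\section{Support functions and the arc of balls}\label{sec:setup}

Throughout, $n\ge2$, $G=O(n)$, $S=S^{n-1}$, and $E=C(S)$ is the Banach space of continuous real functions on $S$ with the sup norm. The formula $(gf)(u)=f(g^{-1}u)$ defines a continuous action of $G$ on $E$ by linear isometries. Homology and cohomology are singular unless stated otherwise.

The \emph{support function} of a body $C$ is $h_C(x)=\max_{y\in C}\langle y,x\rangle$, $x\in\mathbb R^n$. It is positively homogeneous of degree one, so it is determined by its restriction to $S$, which we regard as an element of $E$. The standard identities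
\[
d_H(C,D)=\|h_C-h_D\|,\qquad h_{\lambda C+\mu D}=\lambda h_C+\mu h_D\ \ (\lambda,\mu\ge0),\qquad h_{gC}=g\,h_C
\]
identify $cc(\mathbb B^n)$ isometrically and equivariantly with a $G$-invariant convex set $M\subset E$; convex combinations in $M$ are Minkowski combinations of bodies. We do not distinguish a body from its support function. Since $C\subset\mathbb B^n$, every $h\in M$ satisfies $\|h\|\le1$ and is $1$-Lipschitz. The set $M$ is closed in $E$, because the support functions of compact convex sets are exactly the sublinear functions on $\mathbb R^n$ and $C\subset\mathbb B^n$ means $h_C\le1$ on $S$. So $M$ is compact by the Arzel\`a--Ascoli theorem.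

Let $A\subset M$ be the set of constant functions; it consists of the balls $c\,\mathbb B^n$, $c\in[0,1]$, and is fixed pointwise by $G$. A subgroup of $G$ is called \emph{transitive} if it acts transitively on $S$. A function fixed by a transitive group is constant. Hence
\begin{equation}\label{eq:isotropy}
\text{the isotropy group $G_h$ of every $h\in M\setminus A$ is non-transitive.}
\end{equation}

\begin{lemma}\label{lem:trans}
\begin{itemize}
\item[(i)] A closed subgroup $K$ of finite index in a transitive group $L$ is transitive.
\item[(ii)] If $n\ge3$ and $K\subset O(n)$ is closed with abelian identity component $K_0$, then $K$ is non-transitive.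
\item[(iii)] A closed subgroup of $O(2)$ is transitive if and only if it is infinite, if and only if it is $SO(2)$ or $O(2)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $L=Kg_1\cup\dots\cup Kg_l$ and fix $v\in S$. Then $S=Lv$ is the union of the finitely many closed orbits $Kg_iv$. Distinct orbits are disjoint and $S$ is connected, so there is only one orbit.

(ii) The group $K_0$ is a torus of finite index in $K$. If $K$ were transitive, so would be $K_0$ by (i), and $S\cong K_0/(K_0)_v$ would be a compact connected abelian Lie group, that is, a torus of dimension $n-1\ge2$. But $S$ is simply connected and such a torus is not.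

(iii) If $K\subset O(2)$ is closed and infinite, then $K\cap SO(2)$ is a closed infinite subgroup of the circle; it contains nontrivial rotations by arbitrarily small angles, so it is dense and equals $SO(2)$. The group $SO(2)$ is transitive, and finite groups are not.
\end{proof}

Part (ii) is the only place where the hypothesis $n\ge3$ enters the proof of Theorem~\ref{thm:main}(a); it fails for $n=2$, $K=SO(2)$.

Fix a closed subgroup $\Gamma\subset G$, and let $Y=M/\Gamma$ with orbit map $\pi\colon M\to Y$. The quotient topology is induced by the metric $\rho(\pi x,\pi y)=\min_{g\in\Gamma}\|x-gy\|$, and $\pi$ is open, closed and $1$-Lipschitz. A $\Gamma$-map $\varphi$ between invariant sets induces a map $\hat\varphi$ of orbit spaces, and a $\Gamma$-homotopy induces a homotopy, since $\pi\times\mathrm{id}_{[0,1]}$ is open and hence a quotient map. Since $a\in A$ is fixed, $\rho(\pi x,\pi a)=\|x-a\|$; thus $\pi$ embeds $A$ isometrically, and we write $A\subset Y$ also for the image.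

We use the \emph{slice theorem} in the following form: if a compact Lie group $\Gamma$ acts on a metrizable space $X$ and $x\in X$, then the orbit $\Gamma x\cong\Gamma/\Gamma_x$ has an invariant open neighborhood that admits a $\Gamma$-equivariant retraction onto $\Gamma x$.

\section{Smooth and faceted bodies}\label{sec:smooth}

To separate two maps into $Y$ we need two disjoint invariant subsets of $M$ into which points can be moved by small equivariant maps. The first consists of bodies with smooth support function. Averaging over rotations close to the identity moves $M$ into it, and if the weight is a polynomial on $G$, the image is moreover finite-dimensional, which will be used twice later.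

\begin{lemma}\label{lem:smooth}
There are linear operators $p_m\colon E\to E$, $m\ge1$, such that
\begin{itemize}
\item[(i)] $p_m$ commutes with $G$, has norm at most $1$, and fixes the constants;
\item[(ii)] $p_m(M)\subset M$;
\item[(iii)] $\varepsilon_m:=\sup_{h\in M}\|p_mh-h\|\to0$ as $m\to\infty$;
\item[(iv)] $V_m:=p_m(E)$ is a finite-dimensional $G$-invariant space of $C^\infty$ functions on $S$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $b(g)=(n+\operatorname{tr}g)/(2n)$. The diagonal entries of an orthogonal matrix lie in $[-1,1]$ and are all equal to $1$ only for the identity, so $0\le b\le1$ and $b(g)=1$ only for $g=1$. Let $dg$ be the Haar probability measure, $\kappa_m=b^m/\int_Gb^m\,dg$, and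
\[
p_mh=\int_G\kappa_m(g)\,(gh)\,dg .
\]

(i) Since $\kappa_m\,dg$ is a probability measure and $G$ acts by isometries fixing constants, $\|p_m\|\le 1$ and $p_m$ fixes constants. Since $\kappa_m$ is invariant under conjugation, the substitution $g'=\gamma g\gamma^{-1}$ gives $\gamma\,p_mh=\int\kappa_m(g)\,(\gamma g\gamma^{-1})(\gamma h)\,dg=p_m(\gamma h)$.

(ii) For $h\in M$ the integral is a limit of convex combinations of points $gh\in M$, and $M$ is closed and convex.

(iii) Let $\delta>0$ be small and let $N$ be the set of $g$ with $\|g-1\|<\delta$ in operator norm. For $h\in M$ we have $\|gh-h\|\le\delta$ if $g\in N$, because $h$ is $1$-Lipschitz, and $\|gh-h\|\le 2$ always. Let $\theta=\max_{G\setminus N}b<1$, pick $\theta'\in(\theta,1)$, and let $\mu>0$ be the measure of the nonempty open set $\{b>\theta'\}$. Then $\int_Gb^m\,dg\ge\mu\,\theta'^m$, so $\int_{G\setminus N}\kappa_m\,dg\le\mu^{-1}(\theta/\theta')^m$ and $\varepsilon_m\le\delta+2\mu^{-1}(\theta/\theta')^m$.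

(iv) Fix $e\in S$. The substitution $g=\gamma g'$ gives
\[
(p_mh)(\gamma e)=\int_G\kappa_m(\gamma g')\,h(g'^{-1}e)\,dg'\qquad(\gamma\in G),
\]
a polynomial of degree at most $m$ in the matrix entries of $\gamma$. Pullback along the surjection $G\to S$, $\gamma\mapsto\gamma e$, is injective on functions, so $\dim V_m<\infty$; this surjection is a smooth submersion, so a function with smooth pullback is smooth. Invariance follows from (i).
\end{proof}

The second set is defined by the opposite property. A body $C$ is \emph{faceted} if for some $u\in S$ the functional $\langle\cdot,u\rangle$ attains its maximum on $C$ at more than one point. Let $\mathcal F\subset M$ be the set of faceted bodies; it is $G$-invariant.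

\begin{lemma}\label{lem:facet}
\begin{itemize}
\item[(i)] If $h\in\mathcal F$, then $h$ is not a $C^1$ function on $S$. In particular $\mathcal F\cap A=\emptyset$ and $\mathcal F\cap V_m=\emptyset$ for all $m$.
\item[(ii)] If $C\in M$, $D\in\mathcal F$ and $0<t\le1$, then $(1-t)C+tD\in\mathcal F$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Suppose $h_C|_S$ is $C^1$. Then $h_C(x)=|x|\,h_C(x/|x|)$ is differentiable at each $u\in S$. If $y\in C$ maximizes $\langle\cdot,u\rangle$, then $x\mapsto h_C(x)-\langle y,x\rangle$ is nonnegative and vanishes at $u$, so $y=\nabla h_C(u)$. Thus the maximizer is unique.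

(ii) Let $y\neq y'$ maximize $\langle\cdot,u\rangle$ on $D$, and let $x$ maximize it on $C$. Then $(1-t)x+ty$ and $(1-t)x+ty'$ are distinct maximizers on $(1-t)C+tD$.
\end{proof}

So adding a small multiple of a faceted body makes any body faceted. To do this equivariantly with respect to a group $K$, the added body must be fixed by $K$. A transitive group fixes only balls. For every other group such a body exists.

\begin{lemma}\label{lem:DK}
Let $K\subset G$ be closed and non-transitive, let $v\in S$, and put $S_K=Kv\cup(-Kv)$. Then $D_K=\operatorname{conv}S_K$ is a $K$-fixed faceted body.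
\end{lemma}

For $K=\{1\}$ the body $D_K$ is the segment $[-v,v]$, with support function $|\langle v,u\rangle|$. This case also shows why we symmetrize: $\operatorname{conv}Kv=\{v\}$ is not faceted.

\begin{proof}
The convex hull of a compact $K$-invariant subset of $S$ is a $K$-fixed body. The set $S_K$ is an orbit of the closed group $K\cup(-K)$, in which $K$ has index at most $2$. By Lemma~\ref{lem:trans}(i) this group is non-transitive, so $S_K\neq S$.

Suppose $D_K$ is not faceted, and let $\mathbf m(u)$ be the unique maximizer of $\langle\cdot,u\rangle$ on $D_K$. A linear functional on $\operatorname{conv}S_K$ attains its maximum on $S_K$, so $\mathbf m(u)\in S_K\subset S$. The map $\mathbf m\colon S\to S$ is continuous: if $u_i\to u$, every limit point of $\mathbf m(u_i)$ maximizes $\langle\cdot,u\rangle$ and therefore equals $\mathbf m(u)$. Since $D_K=-D_K$, we have $\langle \mathbf m(u),u\rangle\ge0$, so $\mathbf m(u)\ne-u$, and normalizing $(1-t)u+t\,\mathbf m(u)$ gives a homotopy from $\mathrm{id}_S$ to $\mathbf m$. But $\mathbf m$ misses a point of $S$, so it is null-homotopic. This contradicts the non-contractibility of the sphere.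
\end{proof}

\section{Absolute retracts and non-transitive groups}\label{sec:AR}

A compact metrizable space is an \emph{AR} (an \emph{ANR}) if, whenever it is embedded as a closed subset of a metrizable space, it is a retract of that space (of a neighborhood in it). A space is \emph{locally contractible} if every neighborhood $U$ of every point $y$ contains a neighborhood $U'$ of $y$ whose inclusion in $U$ is null-homotopic. We use four facts.
\begin{itemize}
\item (Borsuk) A finite-dimensional, locally contractible compact metrizable space is an ANR.
\item (Hanner \cite{hanner}) Let $Y$ be a compact metric space. Suppose that for every $\varepsilon>0$ there are an ANR $X$ and maps $Y\to X\to Y$ whose composite is homotopic to $\mathrm{id}_Y$ by a homotopy with tracks of diameter less than $\varepsilon$. Then $Y$ is an ANR.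
\item A contractible ANR is an AR.
\item (Toru\'nczyk \cite{torunczyk}) A compact AR $Y$ is homeomorphic to $Q$ if and only if for every $k$ any two maps $f,g\colon I^k\to Y$ of the cube $I^k=[0,1]^k$ can be approximated arbitrarily closely by maps with disjoint images.
\end{itemize}

\begin{lemma}\label{lem:lc}
Let $X'\subset M$ be convex and $\Gamma$-invariant, and let $X\subset X'$ be relatively open and $\Gamma$-invariant. Then $X/\Gamma$ is locally contractible.
\end{lemma}

\begin{proof}
Let $x\in X$, and let $\varepsilon>0$ be so small that all points of $X'$ within distance $\varepsilon$ of the compact orbit $\Gamma x$ lie in $X$. Let $r\colon N\to\Gamma x$ be a $\Gamma$-retraction of an invariant open neighborhood $N\subset X$ of $\Gamma x$. The function $y\mapsto\|r(y)-y\|$ is continuous, invariant and zero on $\Gamma x$, so $N'=\{y\in N:\|r(y)-y\|<\varepsilon\}$ is an invariant open neighborhood of $\Gamma x$. For $y\in N'$ the point $(1-t)y+t\,r(y)$ lies in $X'$ and within $\varepsilon$ of $r(y)\in\Gamma x$, hence in $X$. This $\Gamma$-homotopy contracts $N'/\Gamma$ to $\pi(x)$ inside the $\varepsilon$-ball of $X/\Gamma$ about $\pi(x)$.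
\end{proof}

Local contractibility implies the ANR property only under Borsuk's dimension hypothesis, and this is where the finite-dimensional images of the $p_m$ are first needed.

\begin{proposition}\label{prop:AR}
The space $Y=M/\Gamma$ is a compact AR.
\end{proposition}

\begin{proof}
Let $X_m=p_m(M)\subset M\cap V_m$, a compact convex $G$-invariant set. For a finite-dimensional representation of a compact group, the algebra of invariant polynomials is finitely generated and separates orbits. Generators for $V_m$ define a continuous injection of the compact space $X_m/\Gamma$ into some $\mathbb R^N$, that is, an embedding. So $X_m/\Gamma$ is finite-dimensional; it is locally contractible by Lemma~\ref{lem:lc}, hence an ANR. The composite of $\hat p_m\colon Y\to X_m/\Gamma$ with the inclusion $X_m/\Gamma\to Y$ is homotopic to $\mathrm{id}_Y$ by the homotopy induced by $(1-t)h+t\,p_mh$. Its tracks are images under $\pi$ of segments of length at most $\varepsilon_m\to0$. By Hanner's theorem $Y$ is an ANR, and the $\Gamma$-homotopy $(h,t)\mapsto(1-t)h$ contracts it.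
\end{proof}

\begin{lemma}\label{lem:criterion}
Suppose that every map $g\colon I^k\to Y$, $k\ge0$, can be approximated arbitrarily closely by maps into $\pi(\mathcal F)$. Then $Y\cong Q$.
\end{lemma}

\begin{proof}
Let $f,g\colon I^k\to Y$. The map $\hat p_m\circ f$ is $\varepsilon_m$-close to $f$ and has values in $\pi(X_m)$. The sets $X_m$ and $\mathcal F$ are invariant and disjoint by Lemma~\ref{lem:facet}(i), so $\pi(X_m)\cap\pi(\mathcal F)=\emptyset$. Approximating $g$ by maps into $\pi(\mathcal F)$, we apply Toru\'nczyk's theorem and Proposition~\ref{prop:AR}.
\end{proof}

\begin{proposition}\label{prop:nontrans}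
If $\Gamma$ is non-transitive, then $Y\cong Q$. In particular Theorem~\ref{thm:main}\,(b) holds.
\end{proposition}

\begin{proof}
For $0<\eta<1$ the map $\psi(h)=(1-\eta)h+\eta D_\Gamma$ is a $\Gamma$-map $M\to\mathcal F$ by Lemmas~\ref{lem:facet}(ii) and~\ref{lem:DK}, and $\|\psi(h)-h\|=\eta\|D_\Gamma-h\|\le2\eta$. So $\hat\psi\circ g$ is a $2\eta$-approximation of $g$ with values in $\pi(\mathcal F)$, and Lemma~\ref{lem:criterion} applies.
\end{proof}

\section{Reduction to punctured neighborhoods of balls}\label{sec:reduction}

For transitive $\Gamma$ the last proof cannot be repaired by a better choice of $\psi$. A $\Gamma$-map $M\to M$ sends $\Gamma$-fixed points to $\Gamma$-fixed points, hence $A$ into $A$, which misses $\mathcal F$. Away from $A$, however, the isotropy groups are non-transitive, and the bodies of Lemma~\ref{lem:DK} can be chosen orbit by orbit and patched together.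

\begin{lemma}\label{lem:Theta}
There is a continuous $G$-map $\Theta\colon M\setminus A\to\mathcal F$.
\end{lemma}

\begin{proof}
By the slice theorem every $x\in M\setminus A$ has an open $G$-invariant neighborhood $N_x\subset M\setminus A$ with a $G$-map $r_x\colon N_x\to G/G_x$, and $G_x$ is non-transitive by \eqref{eq:isotropy}. The space $(M\setminus A)/G$ is metrizable, hence paracompact; pulling back a partition of unity from it, we obtain a locally finite partition of unity $\{\lambda_i\}$ on $M\setminus A$ by $G$-invariant functions, the closed support of $\lambda_i$ lying in some $N_{x_i}$. Put $K_i=G_{x_i}$ and $r_i=r_{x_i}$. Since $D_{K_i}$ is $K_i$-fixed, $d_i(gK_i)=gD_{K_i}$ defines a continuous $G$-map $d_i\colon G/K_i\to\mathcal F$. Let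
\[
\Theta(h)=\sum_i\lambda_i(h)\,d_i(r_i(h)),
\]
where the $i$-th term is $0$ off $N_{x_i}$. Each term is continuous and equivariant and the sum is locally finite. Each value is a finite convex combination of faceted bodies, which is faceted by Lemma~\ref{lem:facet}(ii).
\end{proof}

It remains to push a map $I^k\to Y$ off the arc $A$. This cannot be done by a $\Gamma$-map of $M$; it has to be done in the orbit space, simplex by simplex, and the obstructions lie in the homotopy groups of small punctured neighborhoods. For $a\in A$ and $r>0$ put
\[
B(a,r)=\{h\in M:\|h-a\|<r\},\qquad W(a,r)=B(a,r)\setminus A,\qquad U(a,r)=\{y\in Y:\rho(y,a)<r\}.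
\]
The set $B(a,r)$ is convex and $G$-invariant, $W(a,r)$ is $G$-invariant and open in $M$, and $U(a,r)\setminus A=W(a,r)/\Gamma$. A space is \emph{weakly contractible} if it is nonempty and path connected and all its homotopy groups vanish; then every map into it from the boundary of a simplex extends over the simplex.

\begin{proposition}\label{prop:reduction}
If $W(a,r)/\Gamma$ is weakly contractible for all $a\in A$ and $r>0$, then $Y\cong Q$.
\end{proposition}

\begin{proof}
We first approximate a map $g\colon I^k\to Y$ by a map $g'$ into $Y\setminus A$. Let $\delta>0$ and triangulate $I^k$ so that $\operatorname{diam}g(\sigma)<\delta$ for all simplices $\sigma$. The simplices $\sigma$ with $g(\sigma)\cap A=\emptyset$ form a subcomplex $P_0$, on which we set $g'=g$. For $\sigma\notin P_0$ choose $a_\sigma\in g(\sigma)\cap A$. We define $g'$ on the simplices $\sigma\notin P_0$ by induction on $j=\dim\sigma$ so that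
\[
g'(\sigma)\subset U(a_\sigma,(j+1)\delta)\setminus A .
\]
For $j=0$ choose any point of the nonempty set $U(a_\sigma,\delta)\setminus A$. Let $j\ge1$ and let $\tau$ be a proper face of $\sigma$. If $\tau\in P_0$, then $g'(\tau)=g(\tau)\subset g(\sigma)\setminus A\subset U(a_\sigma,\delta)\setminus A$. If $\tau\notin P_0$, then $g'(\tau)\subset U(a_\tau,j\delta)\setminus A$ by induction, and $\rho(a_\tau,a_\sigma)<\delta$ because both points lie in $g(\sigma)$. In both cases $g'(\tau)\subset U(a_\sigma,(j+1)\delta)\setminus A$. This space is weakly contractible, so $g'|_{\partial\sigma}$ extends over $\sigma$ within it. For $z\in\sigma\notin P_0$ we get $\rho(g(z),g'(z))\le\rho(g(z),a_\sigma)+\rho(a_\sigma,g'(z))<(k+2)\delta$.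

Now let $0<\eta<1$ and $\psi(h)=(1-\eta)h+\eta\,\Theta(h)$ for $h\in M\setminus A$. This is a $G$-map into $\mathcal F$ by Lemma~\ref{lem:facet}(ii), and it moves points by at most $2\eta$. So $\hat\psi\circ g'$ has values in $\pi(\mathcal F)$ and is $((k+2)\delta+2\eta)$-close to $g$. Lemma~\ref{lem:criterion} finishes the proof.
\end{proof}

The starting point for computing the topology of $W(a,r)/\Gamma$ is that the answer is immediate for non-transitive subgroups.

\begin{lemma}\label{lem:contract}
Let $W=W(a,r)$ and let $H\subset G$ be closed and non-transitive. Then $W$ contains an $H$-fixed point $D_0$, and $W$ contracts to $D_0$ by an $H$-homotopy. In particular $W$ and $W/H$ are contractible.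
\end{lemma}

\begin{proof}
Let $D_0=(1-s)a+sD_H$ with $s\in(0,1)$ so small that $D_0\in B(a,r)$. It is $H$-fixed and faceted, so $D_0\in W$. For $h\in W$ the point $(1-t)h+tD_0$ lies in the convex set $B(a,r)$; it is not in $A$ for $t=0$ by assumption, and for $t>0$ because it is faceted.
\end{proof}

\section{The plane: proof of Theorem~\ref{thm:main}\,(c)}\label{sec:plane}

If $Y\cong Q$, then $Y\setminus A$ is the complement of an arc in $Q$. The bisection argument for arcs in spheres shows that such a complement has no homology.

\begin{lemma}\label{lem:arc}
If $J\subset Q$ is an arc, then $\tilde H_*(Q\setminus J;\mathbb Q)=0$.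
\end{lemma}

\begin{proof}
The complement of a point in $Q$ is contractible: $Q$ is homogeneous by Keller's theorem, and $[0,1]^{\aleph_0}\setminus\{0\}$ contracts linearly to $(1,1,\dots)$. Write $J=J'\cup J''$ with subarcs meeting in one point $c$. The open sets $Q\setminus J'$ and $Q\setminus J''$ have union $Q\setminus\{c\}$ and intersection $Q\setminus J$, so the Mayer--Vietoris sequence shows that
\[
\tilde H_j(Q\setminus J;\mathbb Q)\to\tilde H_j(Q\setminus J';\mathbb Q)\oplus\tilde H_j(Q\setminus J'';\mathbb Q)
\]
is an isomorphism. If a cycle $z$ represents a nonzero class in $Q\setminus J$, repeated bisection yields nested subarcs $J_i$ with diameters tending to $0$ and $\bigcap_iJ_i=\{c_\infty\}$ such that $z$ does not bound in $Q\setminus J_i$ for any $i$. But $z$ bounds a chain in $Q\setminus\{c_\infty\}$, whose carrier is a compact set at positive distance from $c_\infty$ and so misses $J_i$ for large $i$. This is a contradiction.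
\end{proof}

To compute the cohomology of orbit spaces we use Alexander--Spanier cohomology $\bar H^*$ with rational coefficients and three of its properties.
\begin{itemize}
\item[(AS1)] On metrizable locally contractible spaces $\bar H^*$ is naturally isomorphic to singular cohomology.
\item[(AS2)] If a finite group $F$ acts on a compact metrizable space $X$, then $\bar H^*(X/F)\cong\bar H^*(X)^F$.
\item[(AS3)] (Vietoris--Begle theorem \cite[Theorem 6.9.15]{spanier}) If $\beta\colon X'\to X$ is a closed surjection of metrizable spaces and the reduced groups $\bar H^i$ of all fibers vanish for $i<N$, then $\beta^*\colon\bar H^i(X)\to\bar H^i(X')$ is an isomorphism for $i<N$.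
\end{itemize}

\begin{proposition}\label{prop:plane}
Let $n=2$ and $\Gamma\in\{SO(2),O(2)\}$. Then $H_4(Y\setminus A;\mathbb Q)\neq0$.
\end{proposition}

Together with Lemma~\ref{lem:arc} and Lemma~\ref{lem:trans}(iii), this proves Theorem~\ref{thm:main}(c).

\begin{proof}
Let $W=M\setminus A=W(0,2)$, so that $Y\setminus A=W/\Gamma$. The space $W$ is contractible by Lemma~\ref{lem:contract}, and its isotropy groups are finite by \eqref{eq:isotropy} and Lemma~\ref{lem:trans}(iii). To compare $W/\Gamma$ with a classifying space we make the action free by multiplying with a highly connected free $\Gamma$-space, chosen compact so that (AS3) applies. Let $Z$ be the Stiefel manifold of linear isometric embeddings $\phi\colon\mathbb R^2\to\mathbb R^8$, with the free action $\gamma\cdot\phi=\phi\gamma^{-1}$. It is compact and, being an $S^6$-bundle over $S^7$, it is $5$-connected. Let $Z\times_\Gamma W=(Z\times W)/\Gamma$ and consider the projections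
\[
Z/\Gamma\ \stackrel{\alpha}{\longleftarrow}\ Z\times_\Gamma W\ \stackrel{\beta}{\longrightarrow}\ W/\Gamma .
\]

The map $\alpha$ is a fiber bundle with contractible fiber $W$, so it is a weak homotopy equivalence and induces isomorphisms on singular cohomology.

The map $\beta$ is a closed surjection, since $Z\times W\to W$ and $W\to W/\Gamma$ are closed by compactness of $Z$ and $\Gamma$. Both spaces are orbit spaces of compact groups acting isometrically on metric spaces, so they are metrizable. The fiber of $\beta$ over $\Gamma x$ is $Z\times_\Gamma\Gamma x\cong Z/\Gamma_x$ with $\Gamma_x$ finite; by (AS1) and (AS2) its reduced cohomology vanishes in degrees $\le5$. By (AS3), $\beta^*$ is an isomorphism on $\bar H^4$. The space $W/\Gamma$ is locally contractible by Lemma~\ref{lem:lc}, and $Z\times_\Gamma W$ is locally the product of a manifold with $W$, an open subset of a convex set. By (AS1),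
\[
H^4(W/\Gamma;\mathbb Q)\cong H^4(Z\times_\Gamma W;\mathbb Q)\cong H^4(Z/\Gamma;\mathbb Q).
\]

The space $Z/\Gamma$ is the Grassmannian of $2$-planes in $\mathbb R^8$ for $\Gamma=O(2)$ and of oriented $2$-planes for $\Gamma=SO(2)$. Let $\zeta$ be the tautological plane bundle over it. Regarding complex lines in $\mathbb C^4=\mathbb R^8$ as (oriented) real planes gives a map $\mathbb{CP}^3\to Z/\Gamma$ that pulls $\zeta$ back to the real bundle underlying the tautological line bundle $\lambda$. Its first Pontryagin class is $-c_2(\lambda\oplus\bar\lambda)=c_1(\lambda)^2\neq0$ in $H^4(\mathbb{CP}^3;\mathbb Q)$. Hence $p_1(\zeta)\ne0$, so $H^4(W/\Gamma;\mathbb Q)\ne0$, and this space is the dual of $H_4(W/\Gamma;\mathbb Q)$.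
\end{proof}

\begin{remark}
A finite-dimensional piece of $W$ shows the mechanism. For small $(z_1,z_2)\in\mathbb C^2$ the function $h(\theta)=\frac12+\operatorname{Re}(z_1e^{i\theta}+z_2e^{2i\theta})$ satisfies $h+h''>0$ and $h\le1$, so it belongs to $M$. Rotation by $\varphi$ acts by $z_j\mapsto e^{-ij\varphi}z_j$, and $(z_1,z_2)\mapsto[z_1^2:z_2]$ identifies the quotient of a small sphere $S^3\subset\mathbb C^2$ by $SO(2)$ with $\mathbb{CP}^1$. The reflection $\theta\mapsto-\theta$ acts on $\mathbb{CP}^1$ by complex conjugation, so the quotient by $O(2)$ is only a disk. This is why the proof looks for a class in degree $4$ rather than $2$.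
\end{remark}

\section{Dimensions $n\ge3$: proof of Theorem~\ref{thm:main}\,(a)}\label{sec:higher}

By Proposition~\ref{prop:reduction}, Theorem~\ref{thm:main}(a) follows from the next statement.

\begin{proposition}\label{prop:weak}
Let $n\ge3$, let $\Gamma\subset O(n)$ be closed, $a\in A$, $r>0$ and $W=W(a,r)$. Then $W/\Gamma$ is weakly contractible.
\end{proposition}

The plan is to choose a non-transitive subgroup $H\subset\Gamma$, so that $W/H$ is contractible, and to choose it so large that the projection $q\colon W/H\to W/\Gamma$ loses no homology.

\subsection{The group $O(3)$, rationally}\label{sub:O3}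

Let $\Gamma=O(3)$ and let $H=O(2)\times O(1)$ be the stabilizer of the vertical line $\mathbb Re_3$, so that $\Gamma/H=\mathbb{RP}^2$ is the space of lines through the origin. A point of $W/\Gamma$ is a body up to isometry, and a point of $W/H$ is a body with a marked axis, up to isometry. With $v=e_3$ the body $D_H$ is the segment $[-e_3,e_3]$, and the contraction of Lemma~\ref{lem:contract} deforms every body toward a ball thickened along the marked axis, $D_0=(1-s)a+s[-e_3,e_3]$. No ball occurs on the way, since the boundary acquires vertical segments at once.

The map $q$ forgets the axis. It is a closed surjection because $W\to W/\Gamma$ is closed. Its fiber over $\Gamma x$ is the double coset space $H\backslash\Gamma/\Gamma_x$, which inversion identifies with $\mathbb{RP}^2/\Gamma_x$, the space of axes modulo the symmetries of $x$. These fibers are rationally acyclic.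
\begin{itemize}
\item If $\Gamma_x$ is finite, this follows from (AS2), because $\tilde H^*(\mathbb{RP}^2;\mathbb Q)=0$.
\item If $\Gamma_x$ is infinite, its identity component is a connected subgroup of $SO(3)$ of positive dimension, other than $SO(3)$ by \eqref{eq:isotropy}. The Lie algebra $(\mathbb R^3,\times)$ has no $2$-dimensional subalgebra, so the identity component is the circle of rotations about a line $\ell$. The group $\Gamma_x$ normalizes this circle, hence preserves $\ell$, and the angle with $\ell$ identifies $\mathbb{RP}^2/\Gamma_x$ with $[0,\pi/2]$.
\end{itemize}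
By (AS3), (AS1) and Lemma~\ref{lem:lc}, $H^*(W/O(3);\mathbb Q)\cong H^*(W/H;\mathbb Q)$ is the cohomology of a point. The tool that produced a nonzero class in the plane produces acyclicity here.

Modulo $2$ this argument breaks down, since $\mathbb{RP}^2$, the fiber over a body without symmetries, is not $\mathbb F_2$-acyclic. But we do not need $q^*$ to be an isomorphism; injectivity suffices, and for this only the Euler characteristic $\chi(\mathbb{RP}^2)=1$ matters.

\subsection{The transfer and the normalizer of a maximal torus}

For a finite covering $q$ with $l$ sheets, summing over the sheets gives a homomorphism $\tau$ with $\tau q^*=l\cdot\mathrm{id}$. The following result extends this to projections of orbit spaces, with arbitrary isotropy groups; the number of sheets is replaced by an Euler characteristic.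

\begin{proposition}[Oliver \cite{oliver}; Lewis, May, McClure \cite{lmm}]\label{prop:transfer}
Let $\Gamma$ be a compact Lie group, $H\subset\Gamma$ a closed subgroup, $P$ a smooth $\Gamma$-manifold, $q\colon P/H\to P/\Gamma$ the projection and $\mathbb F$ a field. There is a homomorphism $\tau\colon H^*(P/H;\mathbb F)\to H^*(P/\Gamma;\mathbb F)$ with $\tau q^*=\chi(\Gamma/H)\cdot\mathrm{id}$.
\end{proposition}

A proof is given in Section~\ref{sec:transfer}. If $\chi(\Gamma/H)=1$, then $q^*$ is injective. Since $H^j(\,\cdot\,;\mathbb F)$ is naturally the dual of $H_j(\,\cdot\,;\mathbb F)$, and a nonzero functional vanishing on the image of $q_*$ would lie in the kernel of $q^*$, we conclude: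
\begin{equation}\label{eq:onto}
\text{if }\chi(\Gamma/H)=1,\text{ then } q_*\colon H_j(P/H;\mathbb F)\to H_j(P/\Gamma;\mathbb F)\text{ is onto for all $j$ and $\mathbb F$.}
\end{equation}

In Subsection~\ref{sub:O3} the group $H$ was the normalizer of the circle $T$ of rotations about the vertical axis. The circle itself would not do: $O(3)/T$ consists of two $2$-spheres and has Euler characteristic $4$, which gives no information modulo $2$.

\begin{lemma}\label{lem:normalizer}
Let $\Gamma$ be a compact Lie group, $T$ a maximal torus of its identity component $\Gamma_0$, and $H=N_\Gamma(T)$. Then $H_0=T$ and $\chi(\Gamma/H)=1$.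
\end{lemma}

\begin{proof}
A maximal torus of a compact connected Lie group has finite index in its normalizer. The connected group $H_0$ lies in $N_{\Gamma_0}(T)$ and contains $T$, so $H_0=T$.

A point $gH\in\Gamma/H$ is fixed by $T$ if and only if $g^{-1}Tg\subset H$. By connectedness this means $g^{-1}Tg\subset H_0=T$, which for tori of equal dimension means $g^{-1}Tg=T$, that is, $g\in H$. So $T$ has exactly one fixed point $o$ on the compact manifold $\Gamma/H$. Let $t\in T$ generate a dense subgroup; then $o$ is the only fixed point of $t$. Since $T$ is connected, $t$ acts by a map homotopic to the identity, whose Lefschetz number is $\chi(\Gamma/H)$. With respect to an invariant Riemannian metric the differential $D$ of $t$ at $o$ is orthogonal, and $1$ is not an eigenvalue, for otherwise $t$ would fix a geodesic through $o$ pointwise. Then $\det(I-D)>0$, since an eigenvalue $-1$ contributes the factor $2$ and a pair $\mu,\bar\mu$ the factor $|1-\mu|^2$. So $o$ has index $1$, and the Lefschetz fixed point formula gives $\chi(\Gamma/H)=1$.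
\end{proof}

\begin{remark}
For $n\ge3$ the group $H=N_\Gamma(T)$ is non-transitive by Lemma~\ref{lem:trans}(ii). For $n=2$ and $\Gamma\supseteq SO(2)$ it equals $\Gamma$, and no other choice is possible: a non-transitive closed subgroup $H$ is finite, so $\Gamma/H$ is a disjoint union of circles and $\chi(\Gamma/H)=0$.
\end{remark}

\subsection{Acyclicity}

Proposition~\ref{prop:transfer} is about manifolds, and $W$ is not one. But a homology class lives on a compact set; $p_m$ moves this set into the finite-dimensional space $X_m\cap W$, and a retraction lets us thicken $X_m\cap W$ to an open subset of the representation $V_m$.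

\begin{lemma}\label{lem:acyclic}
In the situation of Proposition~\ref{prop:weak}, $H_j(W/\Gamma;\mathbb Z)=0$ for $j\ge1$.
\end{lemma}

\begin{proof}
Let $H$ be as in Lemma~\ref{lem:normalizer}; it is non-transitive, so $W/H$ is contractible by Lemma~\ref{lem:contract}. Let $\mathbb F$ be a field, $j\ge1$ and $x\in H_j(W/\Gamma;\mathbb F)$. Then $x=\iota_*x'$ for the inclusion $\iota$ of a nonempty compact set $L\subset W/\Gamma$ and some $x'\in H_j(L;\mathbb F)$. The set $R=\pi^{-1}(L)\subset W$ is closed in $M$, hence compact, with $R/\Gamma=L$; it is disjoint from $A$. Choose $m$ with $\varepsilon_m<\operatorname{dist}(R,A)$.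

Give $V_m$ the $G$-invariant $L^2$ inner product, and let $\operatorname{pr}\colon V_m\to X_m$ be the nearest-point retraction onto the compact convex set $X_m=p_m(M)$. It is continuous, and it is $G$-equivariant because nearest points are unique. The set $P=\operatorname{pr}^{-1}(X_m\cap W)$ is open and invariant in $V_m$, hence a smooth $\Gamma$-manifold; it contains $X_m\cap W$, and $\operatorname{pr}\colon P\to W$ is a $\Gamma$-map.

Let $h\in R$. Since $\|p_mh-a\|=\|p_m(h-a)\|\le\|h-a\|<r$, the segment from $h$ to $p_mh$ lies in $B(a,r)$; its points are within $\varepsilon_m$ of $h$, so it misses $A$. Therefore $p_m(R)\subset X_m\cap W\subset P$, and $\operatorname{pr}\circ p_m|_R=p_m|_R$ is $\Gamma$-homotopic in $W$ to the inclusion $R\subset W$. On orbit spaces, the composite $L\to P/\Gamma\to W/\Gamma$ of $\hat p_m$ and $\widehat{\operatorname{pr}}$ is homotopic to $\iota$. Hence $x=\widehat{\operatorname{pr}}_*(y)$ with $y=(\hat p_m)_*x'\in H_j(P/\Gamma;\mathbb F)$. By \eqref{eq:onto}, $y=q_*z$ for some $z\in H_j(P/H;\mathbb F)$. The square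
\[
\begin{array}{ccc}
P/H&\longrightarrow& W/H\\
\downarrow&&\downarrow\\
P/\Gamma&\longrightarrow&W/\Gamma
\end{array}
\]
with horizontal maps induced by $\operatorname{pr}$ commutes, so $x$ is the image of a class in $H_j(W/H;\mathbb F)=0$. Thus $H_j(W/\Gamma;\mathbb F)=0$ for all $j\ge1$ and all fields.

Let $\Lambda=H_j(W/\Gamma;\mathbb Z)$, $j\ge1$. By the universal coefficient theorem $\Lambda\otimes\mathbb Q=H_j(W/\Gamma;\mathbb Q)=0$, so $\Lambda$ is a torsion group; and $\operatorname{Tor}(\Lambda,\mathbb F_p)$, the subgroup of elements killed by $p$, is a quotient of $H_{j+1}(W/\Gamma;\mathbb F_p)=0$ for every prime $p$. So $\Lambda=0$.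
\end{proof}

\subsection{The fundamental group}

A loop in the quotient of a simply connected space is described by the group element joining the ends of a lift, and it is trivial as soon as that element has a fixed point.

\begin{lemma}\label{lem:pi1}
In the situation of Proposition~\ref{prop:weak}, $W/\Gamma$ is simply connected.
\end{lemma}

\begin{proof}
The space $W$ is contractible, so $W/\Gamma$ is nonempty and path connected. Let $\omega$ be a loop in $W/\Gamma$ at $\pi(x_0)$. By the path lifting theorem of Montgomery and Yang \cite[Theorem II.6.2]{bredon}, a path in the orbit space of a compact Lie group action lifts to a path; translating the lift, we get a path $\omega'$ in $W$ from $x_0$ to $\gamma x_0$ for some $\gamma\in\Gamma$. The closure of the group generated by $\gamma$ is abelian, hence non-transitive by Lemma~\ref{lem:trans}(ii), so $\gamma$ fixes some $w\in W$ by Lemma~\ref{lem:contract}. Let $\alpha$ be a path in $W$ from $x_0$ to $w$. Then $\gamma\alpha$ runs from $\gamma x_0$ to $w$, and $\beta=\alpha\cdot(\gamma\alpha)^{-1}$ runs from $x_0$ to $\gamma x_0$. As $W$ is simply connected, $\omega'\simeq\beta$ relative to the endpoints.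 Hence $\omega\simeq\pi\beta=(\pi\alpha)\cdot(\pi\alpha)^{-1}$, which is null-homotopic.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:weak}]
By Lemmas~\ref{lem:acyclic} and~\ref{lem:pi1}, $W/\Gamma$ is simply connected and has no integral homology in positive degrees. By the Hurewicz theorem and induction on the degree, all its homotopy groups vanish.
\end{proof}

\section{Construction of the transfer}\label{sec:transfer}

We prove Proposition~\ref{prop:transfer}. The difficulty is that $q\colon P/H\to P/\Gamma$ is not a bundle, so there is nothing to sum or integrate over directly. Upstairs, however, $q$ is induced by the projection $P\times\Gamma/H\to P$, and the Pontryagin--Thom construction gives a stable equivariant map in the opposite direction. To let this map act on $H^*(X/\Gamma;\mathbb F)$ we have to know that this functor of the $\Gamma$-space $X$ is represented by a $\Gamma$-spectrum.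

\subsection{Facts from equivariant stable homotopy theory}

A \emph{$\Gamma$-CW complex} is built from cells $\Gamma/K\times D^j$, $K\subset\Gamma$ closed; its orbit space is a CW complex with one $j$-cell for each such cell. By Illman's equivariant triangulation theorem, smooth $\Gamma$-manifolds, in particular $P$ and $P\times\Gamma/H$, are $\Gamma$-CW complexes. For a representation $V$ let $S^V$ be its one-point compactification, and let $X_+$ denote $X$ with a disjoint base point.

We work in the stable homotopy category of $\Gamma$-spectra indexed on a complete universe \cite{may}. It is additive and has a smash product with unit the sphere spectrum $\mathbb S$; we write $[\,\cdot\,,\cdot\,]_\Gamma$ for morphisms and denote a based $\Gamma$-space and its suspension spectrum by the same symbol. For finite based $\Gamma$-CW complexes $X,X'$, a morphism $X\to X'$ is represented by a based $\Gamma$-map $X\wedge S^V\to X'\wedge S^V$ for some $V$; forgetting the action and using the suspension isomorphisms, it induces a homomorphism $\tilde H_*(X;\mathbb Z)\to\tilde H_*(X';\mathbb Z)$, additively and functorially. Let $\mathcal B$ be the full subcategory on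 the objects $\Gamma/K_+$. A \emph{Mackey functor} is an additive functor $\underline N\colon\mathcal B^{\mathrm{op}}\to\mathrm{Ab}$; restricting it to the morphisms induced by $\Gamma$-maps $\Gamma/L\to\Gamma/K$ gives a coefficient system in the sense of Bredon cohomology. By \cite{lmm} (see also \cite{may}), every Mackey functor $\underline N$ has an Eilenberg--Mac\,Lane $\Gamma$-spectrum $\mathbf H\underline N$ such that
\begin{itemize}
\item[(E1)] $[\Gamma/K_+,\mathbf H\underline N]_\Gamma=\underline N(\Gamma/K)$ naturally on $\mathcal B$, and $[\mathbf H\underline N,\mathbf H\underline N]_\Gamma=\operatorname{Hom}(\underline N,\underline N)$;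
\item[(E2)] for $\Gamma$-CW complexes $X$, the group $[X_+,\Sigma^j\mathbf H\underline N]_\Gamma$ is the Bredon cohomology of $X$ in degree $j$ with coefficients in the underlying coefficient system, naturally for $\Gamma$-maps.
\end{itemize}
Bredon cochains assign to each cell $\Gamma/K\times D^j$ an element of $\underline N(\Gamma/K)$. If the coefficient system is constant with value $\mathbb F$, they are the cellular cochains of $X/\Gamma$, and Bredon cohomology is naturally $H^*(X/\Gamma;\mathbb F)$. So the first task is to extend the constant system to a Mackey functor.

\subsection{The constant Mackey functor}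

An element of $[\Gamma/K_+,\mathbb S]_\Gamma$ is represented by a $\Gamma$-map $f\colon\Gamma/K_+\wedge S^V\to S^V$, a family of based self-maps $f(x,\cdot)$ of $S^V$, $x\in\Gamma/K$. Equivariance says $f(gx,\cdot)=g\,f(x,\cdot)\,g^{-1}$, so the degree $d(f)$ of $f(x,\cdot)$ does not depend on $x$. Equivalently, $f$ induces $d(f)\,\epsilon_K$ on $H_0(\Gamma/K;\mathbb Z)$, where $\epsilon_K\colon H_0(\Gamma/K;\mathbb Z)\to\mathbb Z$ is the augmentation. Thus $d\colon[\Gamma/K_+,\mathbb S]_\Gamma\to\mathbb Z$ is a homomorphism, and it is onto since the collapse $\xi_K\colon\Gamma/K_+\to S^0$ has $d(\xi_K)=1$. For a morphism $\varphi\colon\Gamma/L_+\to\Gamma/K_+$ of $\mathcal B$ we compute on $H_0$: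
\[
d(f\varphi)\,\epsilon_L=f_*\varphi_*=d(f)\,\epsilon_K\varphi_*=d(f)\,(\xi_K\varphi)_*=d(f)\,d(\xi_K\varphi)\,\epsilon_L .
\]
Hence $d(f\varphi)=d(f)\,d(\xi_K\varphi)$. The kernels of $d$ therefore form a subfunctor of $[\,\cdot\,,\mathbb S]_\Gamma$ on $\mathcal B$, and the quotient is a Mackey functor $\underline{\mathbb Z}$ with $\underline{\mathbb Z}(\Gamma/K)=\mathbb Z$ via $d$, on which
\begin{equation}\label{eq:mackey}
\varphi\colon\Gamma/L_+\to\Gamma/K_+\ \text{ acts as multiplication by } d(\xi_K\varphi).
\end{equation}
If $\varphi$ is induced by a $\Gamma$-map, then $\xi_K\varphi=\xi_L$ and $\varphi$ acts by $1$. So $\underline{\mathbb F}=\underline{\mathbb Z}\otimes\mathbb F$ extends the constant coefficient system $\mathbb F$, and with $\mathbf H=\mathbf H\underline{\mathbb F}$ we have, naturally for $\Gamma$-maps of $\Gamma$-CW complexes,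
\begin{equation}\label{eq:represent}
[X_+,\Sigma^j\mathbf H]_\Gamma\cong H^j(X/\Gamma;\mathbb F).
\end{equation}

\subsection{The Pontryagin--Thom map and its degree}

Embed $O=\Gamma/H$ as an orbit in an orthogonal representation $V$, and let $\nu_y\subset V$ be the normal space at $y\in O$. For small $\varepsilon>0$ the map $(y,w)\mapsto y+w$, $w\in\nu_y$, $|w|<\varepsilon$, is an equivariant diffeomorphism onto a neighborhood of $O$. Let $s$ be a radial homeomorphism of the open $\varepsilon$-ball of $V$ onto $V$ that is the identity on the $\varepsilon/2$-ball. Define a $\Gamma$-map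
\[
t\colon S^V\to O_+\wedge S^V,\qquad t(y+w)=(y,s(w)),
\]
sending the complement of the neighborhood to the base point. It represents a morphism $t\colon\mathbb S\to\Gamma/H_+$. Let $e=\xi_Ht\colon\mathbb S\to\mathbb S$, represented by the self-map $y+w\mapsto s(w)$ of $S^V$.

\begin{lemma}\label{lem:degree}
The degree of $e\colon S^V\to S^V$ is $\chi(\Gamma/H)$.
\end{lemma}

\begin{proof}
Let $|v|<\varepsilon/2$. The preimages of $v$ are the points $y_0+v$ with $v\in\nu_{y_0}$, that is, with $y_0$ a critical point of $\phi_v(y)=\langle v,y\rangle$ on $O$. Near such a point let $\Pi_y\colon V\to\nu_y$ be the orthogonal projection and use the parameters $(y,b)\in O\times\nu_{y_0}$, $w=\Pi_yb$. Then $e=\Psi\circ\Phi^{-1}$ with $\Phi(y,b)=y+\Pi_yb$ and $\Psi(y,b)=\Pi_yb$. For a tangent vector field $c$ on $O$, differentiating $\langle\Pi_yv,c(y)\rangle=0$ at $y_0$ in a tangent direction $u$ gives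
\[
\langle(\partial_u\Pi)v,c\rangle=-\langle v,\partial_uc\rangle=-\partial_u\langle v,c\rangle=-\operatorname{Hess}\phi_v(u,c).
\]
So with respect to $V=T_{y_0}O\oplus\nu_{y_0}$ the differentials at $(y_0,v)$ are block triangular:
\[
d\Psi=\left(\begin{array}{cc}-\operatorname{Hess}\phi_v&0\\ {*}&I\end{array}\right),\qquad
d\Phi=\left(\begin{array}{cc}I-\operatorname{Hess}\phi_v&0\\ {*}&I\end{array}\right).
\]
The Hessian is linear in $v$ and $O$ is compact, so $\det d\Phi>0$ for small $v$. By Sard's theorem we may take $v$ small and a regular value of $e$. Then all critical points of $\phi_v$ are nondegenerate, and the local degree at $y_0+v$ is $\operatorname{sign}\det\operatorname{Hess}(-\phi_v)=(-1)^i$, where $i$ is the Morse index of $-\phi_v$ at $y_0$. The sum of these signs is $\chi(O)$ by Morse theory.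
\end{proof}

\subsection{Proof of Proposition~\ref{prop:transfer}}

The map $(x,gH)\mapsto Hg^{-1}x$ induces a homeomorphism $(P\times\Gamma/H)/\Gamma\cong P/H$, under which the projection $P\times\Gamma/H\to P$ induces $q$. Since $(P\times\Gamma/H)_+=P_+\wedge\Gamma/H_+$ and the projection is $1\wedge\xi_H$, the map $q^*$ is, under \eqref{eq:represent}, precomposition with $1\wedge\xi_H$. Define $\tau$ as precomposition with $1\wedge t\colon P_+\to P_+\wedge\Gamma/H_+$. Then $\tau q^*$ is precomposition with $1_{P_+}\wedge e$.

For any morphism $\alpha\colon X\to X'$, identify $X=X\wedge\mathbb S$ and $X'=X'\wedge\mathbb S$; functoriality of the smash product gives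
\begin{equation}\label{eq:central}
\alpha\circ(1_X\wedge e)=\alpha\wedge e=(1_{X'}\wedge e)\circ\alpha .
\end{equation}
With $X=P_+$ and $X'=\Sigma^j\mathbf H$, this shows that $\tau q^*$ is postcomposition with the $j$-fold suspension of $1_{\mathbf H}\wedge e$. With $X=\Gamma/K_+$ and $X'=\mathbf H$, it shows that $1_{\mathbf H}\wedge e$ acts on $\underline{\mathbb F}(\Gamma/K)=[\Gamma/K_+,\mathbf H]_\Gamma$ as the morphism $1_{\Gamma/K_+}\wedge e$ of $\mathcal B$ does. By \eqref{eq:mackey}, by \eqref{eq:central} for $\alpha=\xi_K$ and by Lemma~\ref{lem:degree}, this is multiplication by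
\[
d\big(\xi_K(1\wedge e)\big)=d(e\,\xi_K)=\deg e=\chi(\Gamma/H).
\]
So $1_{\mathbf H}\wedge e$ and $\chi(\Gamma/H)\cdot1_{\mathbf H}$ induce the same endomorphism of $\underline{\mathbb F}$, and they are equal by (E1). Hence $\tau q^*=\chi(\Gamma/H)\cdot\mathrm{id}$. This proves Proposition~\ref{prop:transfer} and completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{bredon}
Bredon, \emph{Introduction to Compact Transformation Groups}.

\bibitem{hanner}
Hanner, Ark. Mat. \textbf{1} (1951), 389--408.

\bibitem{problem}
\emph{Hyperspaces of compact convex sets and their orbit spaces},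
\texttt{http://2natgvq.257.cz/slides/2022/slides-Antonyan-1.pdf}.

\bibitem{lmm}
L. G. Lewis, J. P. May, J. McClure, \emph{Ordinary $RO(G)$-graded cohomology}, Bull. AMS \textbf{4} (1981).

\bibitem{may}
May et al., \emph{Equivariant Homotopy and Cohomology Theory}, CBMS \textbf{91}, 1996.

\bibitem{oliver}
R. Oliver, \emph{A proof of the Conner conjecture}, Ann. of Math. \textbf{103} (1976).

\bibitem{spanier}
Spanier, \emph{Algebraic Topology}.

\bibitem{torunczyk}
Toru\'nczyk, Fund. Math. \textbf{106} (1980), 31--40.

\end{thebibliography}
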